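
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\newtheorem{example}[theorem]{Example}
\newtheorem{remark}[theorem]{Remark}

\title{Catabolizable tableaux, refinement and cyclage}


\begin{abstract}
For a composition $\alpha$, the $\alpha$-catabolizable semistandard tableaux are those that survive a recursive procedure: cut off a superstandard piece, interchange the two remaining parts of the tableau, straighten, repeat. We prove that $\alpha$-catabolizability implies $\beta$-catabolizability for every refinement $\beta$ of $\alpha$, and that it is preserved by cyclage. Both statements follow from a sufficient test for catabolizability that can be applied before straightening. To prove the test we encode tableaux as elements of a tensor product of affine one-row crystals of type $A^{(1)}_{n-1}$, where catabolism becomes a rotation, and show that the catabolizable elements, tensored with a highest weight element, form a disjoint union of affine Demazure crystals; the decisive input is Joseph's decomposition theorem. For weights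 that are strictly decreasing we also prove a converse of the refinement statement.
\end{abstract}

\section{The question and the results}\label{sec:intro}

\subsection*{Catabolizable tableaux}

Tableaux are semistandard Young tableaux in English notation with positive integer entries: rows increase weakly from left to right, columns increase strictly downward. We separate rows by slashes, first row first, so $145/2/3$ has first row $145$. The \emph{weight} of a tableau is $\mu=(\mu_1,\dots,\mu_m)$, where $\mu_i$ is the number of entries $i$. Whenever we speak of a tableau of weight $\mu$, the weight is a partition with $\mu_m>0$, so the letters of the tableau are exactly $1,\dots,m$; we put $\mu_i=0$ for $i>m$. A tableau is \emph{superstandard} if its $i$-th row consists of copies of $i$.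

The reading word $\mathrm{read}(S)$ of a (possibly skew) tableau $S$ lists its rows from bottom to top, each from left to right. For a word $w$ let $P(w)$ be its Schensted insertion tableau: insert the letters of $w$ from left to right, where inserting $x$ into a row replaces (bumps) the leftmost entry $>x$, which is then inserted into the next row, or appends $x$ if there is no such entry. A \emph{composition} is a finite sequence of positive integers, and $|\alpha|$ is the sum of its parts.

\begin{definition}\label{def:cat}
The empty tableau is $\emptyset$-catabolizable. Let $T$ be a nonempty tableau of weight $\mu=(\mu_1,\dots,\mu_m)$, let $\alpha=(\alpha_1,\dots,\alpha_r)$ be a composition with $|\alpha|=m$, and put $k=\alpha_1$. Then $T$ is \emph{$\alpha$-catabolizable} if: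
\begin{enumerate}
\item[(i)] for $1\le i\le k$, the $i$-th row of $T$ begins with exactly $\mu_i$ copies of $i$;
\item[(ii)] $\mathrm{Cat}_k(T)$ is $(\alpha_2,\dots,\alpha_r)$-catabolizable, where $\mathrm{Cat}_k(T)$ is obtained as follows. Let the north part $T_N$ be the skew tableau formed by the first $k$ rows of $T$ with all entries $\le k$ removed, and let the south part $T_S$ be the tableau formed by the rows $k+1,k+2,\dots$ of $T$. Then $\mathrm{Cat}_k(T)$ is $P(\mathrm{read}(T_N)\,\mathrm{read}(T_S))$ with every entry decreased by $k$.
\end{enumerate}
\end{definition}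

All entries of $T_S$ are $>k$, so the weight of $\mathrm{Cat}_k(T)$ is $(\mu_{k+1},\dots,\mu_m)$, again a partition, and the recursion makes sense. Condition (i) says that every letter $i\le k$ occurs in row $i$ only: it places all $\mu_i$ copies of $i$ in row $i$, and conversely, since entries of row $i$ are $\ge i$, a letter occurring only in row $i$ stands at the beginning of that row. In other words, the entries $\le k$ of $T$ form a superstandard tableau.

Two extreme cases show what $\alpha$ measures. For $\alpha=(m)$, condition (i) forces $T$ to be superstandard, so exactly one tableau of weight $\mu$ is $(m)$-catabolizable. For $\alpha=(1^m)$, condition (i) with $k=1$ says that the letters $1$ stand at the beginning of the first row, which always holds; so, by induction on $m$, every tableau is $(1^m)$-catabolizable.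

Let $\alpha=(\alpha_1,\dots,\alpha_r)$ and $\beta$ be compositions with $|\alpha|=|\beta|$. Then $\beta$ is a \emph{refinement} of $\alpha$ if there are integers $0=c_0<c_1<\cdots<c_r$ with $\alpha_i=\sum_{j=c_{i-1}+1}^{c_i}\beta_j$ for $1\le i\le r$; equivalently, every partial sum of $\alpha$ is a partial sum of $\beta$. Every composition of $m$ lies between the two extremes: $(1^m)$ refines every $\alpha$, and every $\alpha$ refines $(m)$. One would guess that a finer composition gives a weaker condition.

The second natural relation is cyclage. Let $T,U$ be tableaux. Then $U$ is a \emph{cyclage} of $T$ if there are a letter $a\ne1$ and a word $w$ with $T=P(wa)$ and $U=P(aw)$. The weights of $T$ and $U$ agree, and the charge drops by one. Since $P(aw)$ depends only on $a$ and $P(w)$, all cyclages of $T$ are found by undoing one insertion from each corner of $T$ and keeping the cases with $a\ne1$.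

\begin{example}\label{ex:three}
Let $\mu=(1,1,1)$. Undoing an insertion from each corner of each of the four tableaux, one finds the cyclages
\[
123\ \longrightarrow\ 12/3\ \longrightarrow\ 13/2\ \longrightarrow\ 1/2/3 .
\]
Indeed $123=P(12\cdot3)$ and $P(312)=12/3$; then $12/3=P(31\cdot 2)=P(13\cdot 2)$ and $P(231)=P(213)=13/2$; then $13/2=P(21\cdot3)=P(23\cdot1)$, where the second expression has $a=1$ and is not allowed, and $P(321)=1/2/3$; finally $1/2/3=P(32\cdot 1)$ has only $a=1$.

The tableau $1/2/3$ alone is $(3)$-catabolizable. Condition (i) for $k=2$ leaves $13/2$ and $1/2/3$, and both are $(2,1)$-catabolizable. For $\alpha=(1,2)$ we need $\mathrm{Cat}_1(T)=1/2$; the four tableaux, in the order of the chain, give the words $23$, $23$, $32$, $32$ (before letters are lowered), so the $(1,2)$-catabolizable tableaux are again $13/2$ and $1/2/3$. All four tableaux are $(1,1,1)$-catabolizable. For each $\alpha$ the catabolizable tableaux form an end segment of the chain.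
\end{example}

In general the superstandard tableau, which is $\alpha$-catabolizable for every $\alpha$ (see Section~\ref{sec:converse}), has no cyclage, because $a$ would be a letter of its first row, hence $1$. So one may guess that cyclage, too, can only help. The question whether these two guesses are correct is taken from \cite{SL}. The answer is yes.

\begin{theorem}\label{thm:main}
Let $T$ be a nonempty tableau whose weight is a partition with $m$ parts, and let $\alpha,\beta$ be compositions with $|\alpha|=|\beta|=m$.
\begin{enumerate}
\item[(1)] If $T$ is $\alpha$-catabolizable and $\beta$ is a refinement of $\alpha$, then $T$ is $\beta$-catabolizable.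
\item[(2)] If $T$ is $\alpha$-catabolizable and $U$ is a cyclage of $T$, then $U$ is $\alpha$-catabolizable.
\end{enumerate}
\end{theorem}

The condition $a\ne1$ matters: $1/2=P(2\cdot1)$ is $(2)$-catabolizable and $P(1\cdot 2)=12$ is not. Statement (1) is sharp when the weight is strictly decreasing.

\begin{theorem}\label{thm:converse}
Let $\mu_1>\mu_2>\dots>\mu_m>0$ and $|\alpha|=|\beta|=m$. Every $\alpha$-catabolizable tableau of weight $\mu$ is $\beta$-catabolizable if and only if $\beta$ refines $\alpha$.
\end{theorem}

Strictness cannot simply be dropped: by Example~\ref{ex:three}, for $\mu=(1,1,1)$ the compositions $(1,2)$ and $(2,1)$ define the same set of tableaux, although neither refines the other.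

\subsection*{The common difficulty}

Suppose $\alpha=(k,\alpha')$ and $\beta=(j,\dots)$ with $j<k$. To test $T$ for $\beta$ we must pass to $\mathrm{Cat}_j(T)$. Its definition ends with the insertion $P$, which rearranges all rows, and the rows of $T$ that led to the good tableau $\mathrm{Cat}_k(T)$ are lost. A cyclage likewise ends with an insertion. In both cases we know a word whose insertion tableau we have to test, but we have no direct hold on the tableau itself. We therefore want a test that can be applied to the word. Here it is, in elementary terms.

\smallskip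
\noindent\emph{Let $\mu$ be a partition with $m$ parts, $1\le k\le m$, $|\alpha'|=m-k$ and $n\ge\max(m+1,3)$. Let $c^{(1)},\dots,c^{(n)}$ be weakly increasing, possibly empty words of total content $\mu$ such that each letter $i\le k$ occurs only in $c^{(i)}$. Delete the letters $\le k$ and call the result $d^{(1)},\dots,d^{(n)}$. If
\[
P\bigl(d^{(k)}\cdots d^{(1)}\; d^{(n)}\cdots d^{(k+1)}\bigr),\quad\text{with all letters lowered by }k,
\]
is $\alpha'$-catabolizable, then $P(c^{(n)}\cdots c^{(1)})$ is $(k,\alpha')$-catabolizable.}
\smallskip

If the words $c^{(i)}$ are the rows of a tableau, this is the definition. The point is that they need not be. This is part (a) of our key result, Theorem~\ref{thm:key}; its proof occupies Sections~\ref{sec:arrays}--\ref{sec:key}. Theorem~\ref{thm:main} follows by short arguments in Section~\ref{sec:proofs}, and Theorem~\ref{thm:converse} is proved in Section~\ref{sec:converse}.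

\section{The idea on an example}\label{sec:example}

Let $T=145/2/3$, of weight $(1^5)$, and $\alpha=(2,2,1)$. Condition (i) holds for $k=2$; the north part is $45$, the south part is $3$, and $P(453)=35/4$. So $\mathrm{Cat}_2(T)=13/2$, which is $(2,1)$-catabolizable by Example~\ref{ex:three}. Hence $T$ is $\alpha$-catabolizable.

Now refine $\alpha$ to $\beta=(1,1,2,1)$. Fix $n\ge6$ and think of the rows of $T$ as rows of an array with $n$ rows, numbered modulo $n$. Cutting off the letter $1$, moving every row up by one (so that row $1$ becomes row $n$) and lowering letters by $1$, we obtain an array $y$ with rows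
\[
\text{row }1:\ 1,\qquad \text{row }2:\ 2,\qquad \text{row }n:\ 34 .
\]
Reading the rows in the order $n,\dots,1$ gives $34\,2\,1$, which is exactly north before south, so $P(y)=P(3421)=14/2/3=\mathrm{Cat}_1(T)$. The rows of $y$ do not form a tableau, but $y$ still remembers $\mathrm{Cat}_2(T)$: cut off the letter $1$ of $y$ and rotate once more, to get the array $c$ with row $1$ equal to $1$ and row $n-1$ equal to $23$. Its word is $231$, and $P(231)=13/2=\mathrm{Cat}_2(T)$ is $(2,1)$-catabolizable. We have to conclude that $P(y)$ is $(1,2,1)$-catabolizable.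

To do so, we straighten $y$ by moving letters from a row $i+1$ to row $i$, $1\le i<n$, in a way that does not change $P(y)$ (the rule is given in Section~\ref{sec:arrays}), and follow what happens to $c$:
\[
\begin{array}{l|l|l}
\text{rows of }y & \text{rows of }c & P(c)\\ \hline
1:\,1,\quad 2:\,2,\quad n:\,34 & 1:\,1,\quad n-1:\,23 & P(231)=13/2\\
1:\,1,\quad 2:\,2,\quad 3:\,34 & 1:\,1,\quad 2:\,23 & P(231)=13/2\\
1:\,1,\quad 2:\,24,\quad 3:\,3 & 1:\,13,\quad 2:\,2 & P(213)=13/2\\
1:\,14,\quad 2:\,2,\quad 3:\,3 & 1:\,1,\quad 2:\,2,\quad n:\,3 & P(321)=1/2/3
\end{array}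
\]
In the last line $y$ is the array of the tableau $P(y)=14/2/3$, and cutting and rotating is now honest catabolism; so $P(y)$ is $(1,2,1)$-catabolizable if and only if the last tableau $P(c)=1/2/3$ is $(2,1)$-catabolizable, which is the case. All steps but the last move letters of $c$ from a row $i+1$ to row $i$ with $1\le i<n$, by the same rule, and leave $P(c)$ alone. In the last step a letter of $y$ moves from row $2$ to row $1$; hence a letter of $c$ moves from row $1$ to row $n$, and $P(c)$ jumps from $13/2$ to $1/2/3$. This jump happens to be a cyclage.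

So everything depends on these jumps: why do they preserve catabolizability? They are not always cyclages (Example~\ref{ex:notcyc}), and cyclage invariance is itself something we want to prove. The way out is to recognize the moves as the raising operators $e_0,\dots,e_{n-1}$ of an affine crystal, with the jump being $e_0$. Tensoring with a suitable highest weight element removes the unwanted jumps, and what then has to be shown is that the catabolizable arrays form a union of Demazure crystals; such a union is stable under all raising operators.

\section{Arrays and moves}\label{sec:arrays}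

\subsection*{Facts about words}

Knuth equivalence $\equiv$ is the congruence on words generated by $yzx\equiv yxz$ for $x<y\le z$ and $xzy\equiv zxy$ for $x\le y<z$. We use the following standard facts.
\begin{enumerate}
\item[(W1)] $w\equiv w'$ if and only if $P(w)=P(w')$; and $P(\mathrm{read}(T))=T$ for a tableau $T$.
\item[(W2)] If $w\equiv w'$, then the restrictions of $w,w'$ to any interval of letters are Knuth equivalent. In particular the entries $\le k$ of $P(w)$ form the tableau $P(w|_{\le k})$.
\item[(W3)] If inserting $x$ into a row $\rho$ bumps $y$ and gives $\rho'$, then $\rho x\equiv y\rho'$.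
\item[(W4)] $P(xw)$ is the column insertion of $x$ into $P(w)$.
\end{enumerate}

\subsection*{Arrays}

Fix $n\ge3$ and put $I=\mathbb Z/n=\{0,1,\dots,n-1\}$ and $J=\{1,\dots,n-1\}$. Row indices lie in $\{1,\dots,n\}$ and are read modulo $n$. From here to the end of Section~\ref{sec:key}, $\mu=(\mu_1,\dots,\mu_m)$ is a partition with $m\le n-1$ parts. An \emph{array of weight $\mu$} is a sequence $b=(b^{(1)},\dots,b^{(n)})$ of weakly increasing, possibly empty words (its \emph{rows}) of total content $\mu$. Let $B_\mu$ be the set of these arrays; $B_\emptyset$ is a point. Put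
\[
w(b)=b^{(n)}\cdots b^{(2)}b^{(1)},\qquad P(b)=P(w(b)).
\]
A tableau $T$ of weight $\mu$ has at most $m<n$ rows and defines an array $b_T$, with the same rows; then $w(b_T)=\mathrm{read}(T)$ and $P(b_T)=T$.

An array can also be recorded letter by letter: write $b=b_1\otimes\cdots\otimes b_m$, where $b_j$ is the multiset, of size $\mu_j$, of the indices of the rows containing $j$, with $i$ occurring in $b_j$ as often as $j$ occurs in row $i$. We write $i^s$ for the multiset consisting of $s$ copies of $i$. If we cut an array as $b\otimes b'$, with $b$ carrying the letters $1,\dots,k$, then $b'$ is an array of weight $(\mu_{k+1},\dots,\mu_m)$ with letters renumbered $1,\dots,m-k$. The lowering of letters by $k$ in Definition~\ref{def:cat} is thus built into the notation.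

Let $\tau:B_\mu\to B_\mu$ add $1$ modulo $n$ to all row indices.

\subsection*{Moves}

Let $i\in I$. The \emph{$i$-signature} of $b$ is the following sequence of signs. For $j=1,\dots,m$ in this order write one $-$ for each $j$ in row $i+1$ and then one $+$ for each $j$ in row $i$. Now cancel adjacent pairs $+-$ repeatedly. The uncancelled signs form a sequence $-\cdots-+\cdots+$; let $\varepsilon_i(b)$ and $\varphi_i(b)$ be the numbers of uncancelled $-$ and $+$. If $\varepsilon_i(b)>0$, then $e_ib$ is obtained by moving the letter of the rightmost uncancelled $-$ from row $i+1$ to row $i$; otherwise $e_ib=0$. If $\varphi_i(b)>0$, then $f_ib$ is obtained by moving the letter of the leftmost uncancelled $+$ from row $i$ to row $i+1$; otherwise $f_ib=0$.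

In the block of signs of a letter $j$, the leftmost $-$ signs and the rightmost $+$ signs are cancelled first. So the rightmost uncancelled $-$ is the last $-$ of its block, and $e_i$ just turns this sign into a $+$, which is then the leftmost uncancelled $+$. Symmetrically, the leftmost uncancelled $+$ is the first $+$ of its block, and $f_i$ turns it into a $-$, which is then the rightmost uncancelled $-$. Hence $e_i$ and $f_i$ are inverse to each other where they are nonzero, and $\varepsilon_i,\varphi_i$ count how often $e_i,f_i$ can be applied. Clearly $\tau e_i=e_{i+1}\tau$ and $\tau f_i=f_{i+1}\tau$. Since the signature of $b\otimes b'$ is the concatenation of the signatures of $b$ and $b'$,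
\begin{equation}\label{eq:tensor}
\begin{aligned}
e_i(b\otimes b')&=\begin{cases}e_ib\otimes b'&\text{if }\varphi_i(b)\ge\varepsilon_i(b'),\\ b\otimes e_ib'&\text{otherwise,}\end{cases}\\
f_i(b\otimes b')&=\begin{cases}f_ib\otimes b'&\text{if }\varphi_i(b)>\varepsilon_i(b'),\\ b\otimes f_ib'&\text{otherwise,}\end{cases}
\end{aligned}
\end{equation}
where $0\otimes b'=b\otimes0=0$. We say that a set $X$ is \emph{closed} under $e_i$ if $e_iX\subset X\cup\{0\}$, and likewise for $f_i$; the \emph{closure} of $X$ under some of these operators is the smallest set that contains $X$ and is closed under them.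

\begin{lemma}\label{lem:moves}
\begin{enumerate}
\item[(a)] If $i\in J$ and $e_ib\ne0$, then $P(e_ib)=P(b)$.
\item[(b)] $e_ib=0$ for all $i\in J$ if and only if the rows of $b$ form a tableau, that is, $b=b_T$ with $T=P(b)$.
\item[(c)] Every $b$ is obtained from $b_{P(b)}$ by operators $f_j$, $j\in J$.
\end{enumerate}
\end{lemma}

\begin{proof}
Fix $i\in J$ and put $p=b^{(i+1)}$ and $q=b^{(i)}$; letters of $p$ give signs $-$, letters of $q$ give signs $+$. Since $-$ precedes $+$ within a block of equal letters, a $+$ of value $z$ stands to the left of a $-$ of value $y$ exactly if $z<y$.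

Suppose there is an uncancelled $-$. Let $x$ be the value of the rightmost one. By the remark above it belongs to the last $x$ in $p$. Write
\[
p=p_1\,x\,p_2\quad(p_1\le x<p_2),\qquad q=q_1q_2\quad(q_1<x\le q_2),
\]
where the inequalities hold for all letters of the words. No uncancelled $+$ stands to the left of an uncancelled $-$, and all signs between the two signs of a cancelled pair are cancelled. Therefore
\begin{enumerate}
\item[($*$)] each letter of $q_1$ cancels a strictly larger letter of $p_1$;
\item[($**$)] each letter of $p_2$ is cancelled by a strictly smaller letter of $q_2$.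
\end{enumerate}

(a) The operator $e_i$ replaces $(p,q)$ by $(p_1p_2,\ q_1xq_2)$. Since $i\in J$, the rows $p$ and $q$ are adjacent in $w(b)$, so by (W1) it suffices to show $P(pq)=P(p_1p_2\,q_1xq_2)$.

\emph{Inserting $q_1$.} Let $q_1=g_1\le\dots\le g_v$. By ($*$), $v\le|p_1|$; let $\pi_1\le\dots\le\pi_v$ be the last $v$ letters of $p_1$. The letters $g_l,\dots,g_v$ cancel $v-l+1$ letters of $p_1$ that exceed $g_l$, so $\pi_l>g_l$. Insert $q_1$ into the row $p_1xp_2$, or into the row $p_1p_2$. After $g_l$ has been placed, all entries up to its position are $\le g_l\le g_{l+1}$, so the next bump takes place strictly further to the right. By induction, $g_l$ bumps at a position weakly to the left of $\pi_l$: the earlier bumps took place at most at the position of $\pi_{l-1}$, so $\pi_l$ is still in place, and $\pi_l>g_l$. Hence all bumps take place inside $p_1$, in the same way for both rows. They turn $p_1$ into a word $p_1^*$ with letters $\le x$. The bumped letters are letters of $p_1$ at increasing positions; they form a weakly increasing second row $h$ with letters $\le x$.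

\emph{Inserting the rest.} Let $p_2=y_1\le\dots\le y_t$ and $q_2=z_1\le\dots\le z_s$. By ($**$), $y_1,\dots,y_l$ are cancelled by $l$ letters of $q_2$ smaller than $y_l$; so $t\le s$ and $z_l<y_l$ for $l\le t$.

Insert $q_2$ into $p_1^*xp_2$. When $z_l$ ($l\le t$) is inserted, the row is $p_1^*xz_1\cdots z_{l-1}y_l\cdots y_t$, and $z_l$ bumps $y_l$; the letters $z_{t+1},\dots,z_s$ are appended.

Insert $xq_2$ into $p_1^*p_2$. If $t\ge1$, then $x$ bumps $y_1$; for $1\le l<t$ the letter $z_l$ meets the row $p_1^*xz_1\cdots z_{l-1}y_{l+1}\cdots y_t$ and bumps $y_{l+1}$, as $z_l<y_l\le y_{l+1}$; the letters $z_t,\dots,z_s$ are appended. If $t=0$, all letters are appended.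

In each case $y_1,\dots,y_t$ are bumped in this order, and as they exceed $x$ they are appended to $h$. Both insertions end with the rows $p_1^*xq_2$ and $hp_2$.

(b) If $e_ib=0$, all letters of $p$ are cancelled. The $l$ smallest ones are cancelled by $l$ letters of $q$ smaller than the $l$-th letter of $p$, so $|p|\le|q|$ and the $l$-th letter of $q$ is smaller than that of $p$. If this holds for all $i\in J$, the rows form a tableau $T$; then $w(b)=\mathrm{read}(T)$ and $T=P(b)$. Conversely, let the rows of $b$ form a tableau, and suppose some $i\in J$ has an uncancelled $-$. With the notation above, $|q_1|\le|p_1|$ by ($*$). But $x$ stands in column $|p_1|+1$ of $p$, so the first $|p_1|+1$ letters of $q$ are $<x$ and belong to $q_1$, a contradiction.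

(c) Each $e_j$ with $j\in J$ lowers the sum of all row indices. So repeated application of these operators to $b$ ends with an array killed by all of them; by (a) and (b) this array is $b_{P(b)}$. Reversing the moves gives the claim.
\end{proof}

The restriction $i\in J$ in (a) is essential. Rows $1$ and $n$, involved in $e_0$, stand at opposite ends of $w(b)$, and $e_0$ can change $P(b)$. For instance, let $b=b_T$ with $T$ nonempty. Row $n$ is empty, so $e_0$ moves the last letter $a$ of the first row to row $n$. With $\mathrm{read}(T)=wa$ we get $P(e_0b_T)=P(aw)$. This is a cyclage of $T$ if $a\ne1$, that is, if $\varepsilon_0(b_T)>\mu_1$; here $\varepsilon_0(b_T)$ is the length of the first row.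

\subsection*{Catabolism is rotation}

For $|\alpha|=m$ let
\[
\mathcal C_\alpha=\mathcal C^\mu_\alpha=\{b\in B_\mu:\ P(b)\text{ is $\alpha$-catabolizable}\},\qquad \mathcal C_\emptyset=B_\emptyset .
\]
By Lemma~\ref{lem:moves}(a), $\mathcal C_\alpha$ is closed under $e_j$ and $f_j$ for all $j\in J$. If $\alpha=(k,\alpha')$ put $\mu''=(\mu_{k+1},\dots,\mu_m)$ and
\[
u_k=1^{\mu_1}\otimes2^{\mu_2}\otimes\cdots\otimes k^{\mu_k},\qquad Y_\alpha=u_k\otimes\tau^k\,\mathcal C^{\mu''}_{\alpha'}\subset B_\mu .
\]
An array has the form $u_k\otimes b'$ exactly if each letter $i\le k$ occurs in row $i$ only.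

Row $i$ of $\tau^{-k}b'$ is row $i+k$ of $b'$, with indices modulo $n$. Hence, for every array $b'$ and $0\le k<n$,
\begin{equation}\label{eq:rot}
w(\tau^{-k}b')=\bigl[\text{rows }k,\dots,1\text{ of }b'\bigr]\,\bigl[\text{rows }n,\dots,k+1\text{ of }b'\bigr].
\end{equation}

\begin{lemma}\label{lem:rot}
Let $T$ be a tableau of weight $\mu$ with $m\ge1$ parts.
\begin{enumerate}
\item[(a)] If $1\le k\le m$ and $b_T=u_k\otimes b'$, then $P(\tau^{-k}b')=\mathrm{Cat}_k(T)$.
\item[(b)] If $|\alpha|=m$, then $T$ is $\alpha$-catabolizable if and only if $b_T\in Y_\alpha$.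
\end{enumerate}
\end{lemma}

\begin{proof}
If $b_T=u_k\otimes b'$, the rows of $b'$ are the rows of $T$ without the letters $\le k$. So the two brackets in \eqref{eq:rot} are $\mathrm{read}(T_N)$ and $\mathrm{read}(T_S)$, with letters lowered by $k$. This is (a). For (b) let $\alpha=(k,\alpha')$. Condition (i) says exactly that $b_T=u_k\otimes b'$ for some $b'$. By (a), condition (ii) then says $\tau^{-k}b'\in\mathcal C_{\alpha'}$, that is, $b_T\in Y_\alpha$.
\end{proof}

The test announced in Section~\ref{sec:intro} is the inclusion $Y_\alpha\subset\mathcal C_\alpha$.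

\section{Affine crystals and Demazure crystals}\label{sec:crystals}

We collect what we need from crystal theory. A \emph{crystal} is here an $I$-colored graph given by partial inverse operators $e_i,f_i$ ($i\in I$), with $\varepsilon_i(b)=\max\{r:e_i^rb\ne0\}$ and $\varphi_i(b)=\max\{r:f_i^rb\ne0\}$ finite. The tensor product is the set of pairs $b\otimes b'$ with Kashiwara's rule \eqref{eq:tensor}. Let $B^s$ ($s\ge1$) be the set of size-$s$ multisets of $\{1,\dots,n\}$, where $e_i$ changes one $i+1$ into $i$ and $f_i$ does the reverse, indices modulo $n$ (so $e_0$ changes a $1$ into $n$). This is the usual one-row affine crystal of type $A^{(1)}_{n-1}$; it has $\varepsilon_i=\#(i+1)$ and $\varphi_i=\#(i)$. By \eqref{eq:tensor} for arrays,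
\[
B_\mu=B^{\mu_1}\otimes B^{\mu_2}\otimes\cdots\otimes B^{\mu_m}
\]
as crystals. The assumption $n\ge3$ makes the Dynkin diagram an $n$-cycle.

A \emph{strict embedding} is an injection commuting with all $e_i,f_i$ (where $0\mapsto0$). It preserves $\varepsilon_i,\varphi_i$, its image is a union of connected components, and tensoring it with an identity map gives a strict embedding.

For a dominant weight $\Lambda$ (a nonnegative integer combination of the fundamental weights $\Lambda_0,\dots,\Lambda_{n-1}$, indexed modulo $n$) let $B(\Lambda)$ be the crystal of the irreducible $U_q(\widehat{\mathfrak{sl}}_n)$-module of highest weight $\Lambda$. We regard it only as an $I$-colored graph, so multiples of $\delta$ are irrelevant. It is connected, and it contains exactly one element killed by all $e_i$, the highest weight element $u_\Lambda$; moreover $\varphi_i(u_\Lambda)=\langle\Lambda,\alpha_i^\vee\rangle$ is the coefficient of $\Lambda_i$ in $\Lambda$. The crystal $B(0)$ is one point. A tensor product of crystals $B(\Lambda)$ is a disjoint union of such crystals, and $u_\Lambda\otimes u_{\Lambda'}$ is the highest weight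 element of a copy of $B(\Lambda+\Lambda')$ in $B(\Lambda)\otimes B(\Lambda')$.

For a subset $X$ of a crystal put $F_iX=\{f_i^rx:\ x\in X,\ r\ge0\}\setminus\{0\}$. Let $s_i$, $i\in I$, be the simple reflections of the affine Weyl group. We use three theorems.

\begin{enumerate}
\item[(K)] (Kashiwara \cite{K}.) If $w=s_{i_1}\cdots s_{i_l}$ is reduced, the \emph{Demazure crystal} $B_w(\Lambda)=F_{i_1}\cdots F_{i_l}\{u_\Lambda\}$ does not depend on the reduced word, and $B_w(\Lambda)$ is closed under all $e_i$, $i\in I$.
\item[(J)] (Joseph \cite{Jo}; see also \cite{LLM}.) For dominant $\Lambda,\Lambda'$ and any $w$, the set $\{u_\Lambda\}\otimes B_w(\Lambda')\subset B(\Lambda)\otimes B(\Lambda')$ is a disjoint union of Demazure crystals.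
\item[(P)] (Kang, Kashiwara, Misra, Miwa, Nakashima and Nakayashiki \cite{KKM1,KKM2}.) $B^s$ is perfect of level $s$. Hence there is an isomorphism $B(s\Lambda_l)\otimes B^s\cong B(s\Lambda_{l+1})$ with $u_{s\Lambda_l}\otimes(l+1)^s\mapsto u_{s\Lambda_{l+1}}$.
\end{enumerate}

A subset $X$ of a disjoint union $H$ of crystals of the form $B(\Lambda)$ has \emph{property $\mathcal D$} if its intersection with each connected component of $H$ is empty or a Demazure crystal. This property does three things for us.

\begin{lemma}\label{lem:D}
Let $X\subset H$ have property $\mathcal D$.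
\begin{enumerate}
\item[(D1)] $X$ is closed under all $e_i$, $i\in I$.
\item[(D2)] $F_iX$ has property $\mathcal D$ for every $i\in I$.
\item[(D3)] $u_\Lambda\otimes X\subset B(\Lambda)\otimes H$ has property $\mathcal D$ for every dominant $\Lambda$.
\end{enumerate}
\end{lemma}

\begin{proof}
(D1) is (K). For (D2), $F_i$ preserves components, so consider $F_iB_w$. If $s_iw>w$, a reduced word of $w$ preceded by $i$ is a reduced word of $s_iw$, and $F_iB_w=B_{s_iw}$. If $s_iw<w$, then $B_w=F_iB_{s_iw}$, and $F_iB_w=F_iF_iB_{s_iw}=B_w$. For (D3), apply (J) to the intersection of $X$ with each component of $H$: the set $u_\Lambda\otimes X$ is a disjoint union of Demazure crystals. A Demazure crystal lies in one component and contains its highest weight element. So two disjoint Demazure crystals cannot lie in the same component.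
\end{proof}

\section{The key theorem}\label{sec:key}

\subsection*{What to prove, and why Demazure crystals}

By \eqref{eq:tensor} and $\varphi_j(u_{\mu_1\Lambda_0})=\mu_1\delta_{j0}$, for $b\in B_\mu$ we have
\begin{equation}\label{eq:thresh}
e_j(u_{\mu_1\Lambda_0}\otimes b)=u_{\mu_1\Lambda_0}\otimes e_jb\quad(j\in J),\qquad
e_0(u_{\mu_1\Lambda_0}\otimes b)=\begin{cases}u_{\mu_1\Lambda_0}\otimes e_0b&\text{if }\varepsilon_0(b)>\mu_1,\\0&\text{otherwise.}\end{cases}
\end{equation}
So tensoring with $u_{\mu_1\Lambda_0}$ removes precisely the moves $e_0$ with $\varepsilon_0(b)\le\mu_1$. Such moves cannot be allowed in general: if $\mu=(1,1)$ and $b=b_{1/2}$, then $\varepsilon_0(b)=1$ and $e_0b$ has row $2$ equal to $2$ and row $n$ equal to $1$, so $P(e_0b)=12$ is not $(2)$-catabolizable, while $1/2$ is. The other moves $e_0$ should preserve $\mathcal C_\alpha$; in other words, $u_{\mu_1\Lambda_0}\otimes\mathcal C_\alpha$ should be closed under \emph{all} $e_i$.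

Closedness alone does not carry an induction. Property $\mathcal D$ does: we shall see that $\mathcal C_\alpha$ arises from $\mathcal C_{\alpha'}$ by a rotation, by tensoring on the left with $u_k$, and by closing under $f_j$, $j\in J$. Properties (D3) and (D2) are made for the last two steps, once $u_k$ has been converted into highest weight elements. This conversion is done by perfectness.

\subsection*{The embeddings}

For $l\in\mathbb Z/n$ put
\[
\mathcal H^\mu_l=B((\mu_1-\mu_2)\Lambda_{l+1})\otimes B((\mu_2-\mu_3)\Lambda_{l+2})\otimes\cdots\otimes B((\mu_m-\mu_{m+1})\Lambda_{l+m}),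
\]
with $\mathcal H_l^\emptyset=B(0)$. Here we use that $\mu$ is a partition; recall that $\mu_{m+1}=0$. Tensor factors $B(0)$ may be dropped. We define strict embeddings
\[
\Psi_l=\Psi^\mu_l:\ B(\mu_1\Lambda_l)\otimes B_\mu\hookrightarrow\mathcal H^\mu_l
\]
recursively. For $\mu=\emptyset$ take the obvious map $B(0)\otimes B_\emptyset\cong B(0)$. Otherwise let $\mu^-=(\mu_2,\dots,\mu_m)$ and let $\Psi_l^\mu$ be the composite
\begin{align*}
B(\mu_1\Lambda_l)\otimes B^{\mu_1}\otimes B_{\mu^-}
&\ \cong\ B(\mu_1\Lambda_{l+1})\otimes B_{\mu^-}\\
&\ \hookrightarrow\ B((\mu_1-\mu_2)\Lambda_{l+1})\otimes B(\mu_2\Lambda_{l+1})\otimes B_{\mu^-}\\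
&\ \hookrightarrow\ B((\mu_1-\mu_2)\Lambda_{l+1})\otimes\mathcal H^{\mu^-}_{l+1}=\mathcal H^\mu_l ,
\end{align*}
where the first map comes from (P), the second from the embedding of $B(\mu_1\Lambda_{l+1})$ with $u_{\mu_1\Lambda_{l+1}}\mapsto u_{(\mu_1-\mu_2)\Lambda_{l+1}}\otimes u_{\mu_2\Lambda_{l+1}}$, and the third is $\mathrm{id}\otimes\Psi^{\mu^-}_{l+1}$. Following highest weight elements through $k$ steps, $1\le k\le m$, we obtain
\begin{multline}\label{eq:psi}
\Psi^\mu_l\bigl(u_{\mu_1\Lambda_l}\otimes(l+1)^{\mu_1}\otimes\cdots\otimes(l+k)^{\mu_k}\otimes x\bigr)\\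
=u_{(\mu_1-\mu_2)\Lambda_{l+1}}\otimes\cdots\otimes u_{(\mu_k-\mu_{k+1})\Lambda_{l+k}}\otimes\Psi^{\mu''}_{l+k}\bigl(u_{\mu_{k+1}\Lambda_{l+k}}\otimes x\bigr)
\end{multline}
for $x\in B_{\mu''}$, $\mu''=(\mu_{k+1},\dots,\mu_m)$.

\begin{theorem}\label{thm:key}
Let $\mu$ be a partition with $m$ parts, $1\le m\le n-1$, and $\alpha=(k,\alpha')$ a composition with $|\alpha|=m$.
\begin{enumerate}
\item[(a)] $Y_\alpha\subset\mathcal C_\alpha$. In words: if $c=u_k\otimes c'\in B_\mu$ and $P(\tau^{-k}c')$ is $\alpha'$-catabolizable, then $P(c)$ is $\alpha$-catabolizable, whether or not the rows of $c$ form a tableau.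
\item[(b)] If $b\in\mathcal C_\alpha$ and $\varepsilon_0(b)>\mu_1$, then $e_0b\in\mathcal C_\alpha$.
\item[(c)] The image of $u_{\mu_1\Lambda_0}\otimes\mathcal C_\alpha$ under the strict embedding $\Psi_0$ has property $\mathcal D$.
\end{enumerate}
\end{theorem}

\begin{proof}
For $l\in\mathbb Z/n$ put $X_l(\alpha)=\Psi_l(u_{\mu_1\Lambda_l}\otimes\tau^l\mathcal C_\alpha)\subset\mathcal H^\mu_l$. By induction on the number of parts of $\alpha$ we prove, for all partitions $\mu$ with $|\alpha|\le n-1$ parts, that
\begin{center}
$X_l(\alpha)$ has property $\mathcal D$ for all $l\in\mathbb Z/n$,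
\end{center}
and (a) along the way. The case $l=0$ is (c). All rotations $l$ are needed because the step from $\alpha'$ to $\alpha$ shifts the index. For $\alpha=\emptyset$ the set $X_l(\emptyset)$ is the one-point crystal $B(0)$.

\medskip
\emph{Property $\mathcal D$ implies (b).} Suppose $X_0(\alpha)$ has property $\mathcal D$. By (D1), and since $\Psi_0$ is a strict embedding, $u_{\mu_1\Lambda_0}\otimes\mathcal C_\alpha$ is closed under $e_0$. Now (b) follows from \eqref{eq:thresh}.

\medskip
Let $\alpha=(k,\alpha')$, and assume the claim for $\alpha'$. Then (b) holds for $\alpha'$ and the weight $\mu''$ if $\alpha'\ne\emptyset$.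

\medskip
\emph{Step 1: $Y_\alpha$ is closed under $e_j$ for $j\in J$.} Let $y=u_k\otimes\tau^kc$ with $c\in\mathcal C_{\alpha'}$, and suppose $e_jy\ne0$. The rows of $u_k$ form a superstandard tableau because $\mu$ is a partition, so $e_ju_k=0$ by Lemma~\ref{lem:moves}(b). By \eqref{eq:tensor},
\[
\varepsilon_j(\tau^kc)>\varphi_j(u_k)\qquad\text{and}\qquad e_jy=u_k\otimes e_j\tau^kc=u_k\otimes\tau^ke_{j-k}c .
\]
In particular $e_{j-k}c\ne0$, so $\alpha'\ne\emptyset$. We must show $e_{j-k}c\in\mathcal C_{\alpha'}$. If $j\ne k$, then $j-k\not\equiv0$ modulo $n$, since $1\le j,k\le n-1$, and $\mathcal C_{\alpha'}$ is closed under $e_{j-k}$. If $j=k$, the move is $e_0c$, the jump of Section~\ref{sec:example}, and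
\[
\varepsilon_0(c)=\varepsilon_k(\tau^kc)>\varphi_k(u_k)=\mu_k\ge\mu_{k+1},
\]
because row $k$ of $u_k$ has $\mu_k$ letters and row $k+1$ has none. So $e_0c\in\mathcal C_{\alpha'}$ by (b) for $\alpha'$ and the weight $\mu''$, whose first part is $\mu_{k+1}$.

\medskip
\emph{Step 2: (a) holds, and $\mathcal C_\alpha$ is the closure of $Y_\alpha$ under $f_j$, $j\in J$.} Let $y\in Y_\alpha$. Raising $y$ by operators $e_j$, $j\in J$, as long as possible, we end at $b_T$ with $T=P(y)$, by Lemma~\ref{lem:moves}. By Step 1, $b_T\in Y_\alpha$, so $T$ is $\alpha$-catabolizable by Lemma~\ref{lem:rot}(b), and $y\in\mathcal C_\alpha$. This is (a). As $\mathcal C_\alpha$ is closed under $f_j$, $j\in J$, it contains the closure of $Y_\alpha$. Conversely, if $b\in\mathcal C_\alpha$, then $b_{P(b)}\in Y_\alpha$ by Lemma~\ref{lem:rot}(b), and $b$ is obtained from $b_{P(b)}$ by operators $f_j$, $j\in J$, by Lemma~\ref{lem:moves}(c).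

\medskip
\emph{Step 3: $X_l(\alpha)$ has property $\mathcal D$.} Apply $\tau^l$ to Step 2: $\tau^l\mathcal C_\alpha$ is the closure of $\tau^lY_\alpha$ under $f_j$, $j\in I\setminus\{l\}$. For $j\ne l$ we have $\varphi_j(u_{\mu_1\Lambda_l})=0$, hence $f_j(u_{\mu_1\Lambda_l}\otimes b)=u_{\mu_1\Lambda_l}\otimes f_jb$. So $X_l(\alpha)$ is the closure under $f_j$, $j\ne l$, of
\[
Z=\Psi_l\bigl(u_{\mu_1\Lambda_l}\otimes\tau^lu_k\otimes\tau^{l+k}\mathcal C_{\alpha'}\bigr),\qquad \tau^lu_k=(l+1)^{\mu_1}\otimes\cdots\otimes(l+k)^{\mu_k}.
\]
By \eqref{eq:psi},
\[
Z=u_{(\mu_1-\mu_2)\Lambda_{l+1}}\otimes\cdots\otimes u_{(\mu_k-\mu_{k+1})\Lambda_{l+k}}\otimes X_{l+k}(\alpha'),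
\]
which has property $\mathcal D$ by induction and $k$ applications of (D3). Let $F$ be the composition of all $F_j$, $j\ne l$, in some order. The sets $Z\subset FZ\subset F^2Z\subset\cdots$ have property $\mathcal D$ by (D2), and they lie in $X_l(\alpha)$, which is finite because $B_\mu$ is. So they stabilize, at a set $S$ with $FS=S$. Since the $F_i$ are monotone and only enlarge sets, $F_jS\subset FS=S$ for $j\ne l$. Hence $S$ is the closure of $Z$, that is, $S=X_l(\alpha)$.
\end{proof}

\begin{remark}
The test in (a) is sufficient, not necessary. Let $\mu=(1,1,1)$ and $\alpha=(1,2)$, and let $c$ have row $1$ equal to $1$ and row $2$ equal to $23$. Then $P(c)=P(231)=13/2$ is $(1,2)$-catabolizable. But $c=u_1\otimes c'$, where $\tau^{-1}c'$ has row $1$ equal to $12$ and no other letters, and the tableau $12$ is not $(2)$-catabolizable. If the rows of $c$ form a tableau, Lemma~\ref{lem:rot} gives an equivalence.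
\end{remark}

\begin{example}\label{ex:notcyc}
Part (b) covers moves that are not cyclages. Let $\mu=(1^5)$, $n\ge6$, and let $b$ have row $1$ equal to $124$, row $2$ equal to $5$ and row $n$ equal to $3$. The $0$-signature, from the letters $1,2,3,4$, is $--+-$. So $\varepsilon_0(b)=2>\mu_1$, and $e_0$ moves the letter $2$ from row $1$ to row $n$. We get
\[
P(b)=P(35124)=124/35,\qquad P(e_0b)=P(23514)=134/25 .
\]
Undoing an insertion from the two corners of $124/35$ gives $P(3512\cdot4)$ and $P(3125\cdot4)$, so its only cyclages are $P(43512)=12/35/4$ and $P(43125)=125/3/4$.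
\end{example}

\section{Proof of Theorem~\ref{thm:main}}\label{sec:proofs}

Fix $n\ge\max(m+1,3)$. The weights that occur in the inductions below have at most $m$ parts, so Theorem~\ref{thm:key} applies to them with the same $n$.

\subsection*{Refinement}

We prove (1) by induction on $m$. Let $T$ be $\alpha$-catabolizable, $\alpha=(k,\alpha')$, let $\beta$ refine $\alpha$, and put $j=\beta_1$. Then $j\le k$.

\emph{Case $j=k$.} Then $(\beta_2,\beta_3,\dots)$ refines $\alpha'$, and $\mathrm{Cat}_k(T)$ is $\alpha'$-catabolizable. It is $(\beta_2,\beta_3,\dots)$-catabolizable, by induction or, if it is empty, trivially. Condition (i) is the same for $\alpha$ and $\beta$. So $T$ is $\beta$-catabolizable.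

\emph{Case $j<k$.} Condition (i) for $k$ implies condition (i) for $j$. Put $\gamma=(k-j,\alpha')$. Then $(\beta_2,\beta_3,\dots)$ refines $\gamma$, so by induction it suffices to show that $\mathrm{Cat}_j(T)$ is $\gamma$-catabolizable. By Lemma~\ref{lem:rot}(b), $b_T=u_k\otimes\tau^kc$ with $c\in\mathcal C_{\alpha'}$. Remove the first $j$ factors of $b_T$, which form $u_j$, and apply $\tau^{-j}$. By Lemma~\ref{lem:rot}(a), with $j$ in place of $k$, this gives an array with insertion tableau $\mathrm{Cat}_j(T)$. The array is
\[
1^{\mu_{j+1}}\otimes2^{\mu_{j+2}}\otimes\cdots\otimes(k-j)^{\mu_k}\otimes\tau^{k-j}c\ \in\ Y_\gamma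
\]
for the weight $(\mu_{j+1},\dots,\mu_m)$. By Theorem~\ref{thm:key}(a) it lies in $\mathcal C_\gamma$, so $\mathrm{Cat}_j(T)$ is $\gamma$-catabolizable. \qed

\subsection*{Cyclage}

We prove (2) by induction on $m$. Let $T=P(wa)$ be $\alpha$-catabolizable, $U=P(aw)$, $a\ne1$, $\alpha=(k,\alpha')$. The plan is to write $U$ as $P(c)$ for an array $c$ obtained from $P(w)$ by placing $a$ in row $n$, to apply the test to $c$, and to observe that the tableau to be tested is $\mathrm{Cat}_k(T)$ or a cyclage of it.

\emph{Step 1: $a>k$.} Being inserted last, $a$ lies in the first row of $T$. By condition (i) the only letters $\le k$ in that row are $1$'s, and $a\ne1$. In particular $k<m$, so $\alpha'\ne\emptyset$; if $k=m$, then $T$ has no cyclage.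

Let $T_0=P(w)$. Since $a>k$, (W2) shows that the entries $\le k$ of $T_0$ and of $T$ form the same tableau, with $i$-th row consisting of $\mu_i$ copies of $i$ for $1\le i\le k$. In particular $T_0$ has at least $k$ rows. Let $R_0$ be its first $k$ rows, $N_0$ the result of removing the letters $\le k$ from $R_0$, and $S_0$ the remaining rows, whose letters are all $>k$. In the rest of the proof we write a (skew) tableau for its reading word. Put
\[
V=P(N_0\,a\,S_0)\quad\text{with entries lowered by }k .
\]

\emph{Step 2: $V$ is $\alpha'$-catabolizable.} The tableau $T$ is the row insertion of $a$ into $T_0$. Let $R_T$ be the first $k$ rows of $T$, with $T_N,T_S$ as in Definition~\ref{def:cat}.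

Case A: the insertion stops within the first $k$ rows. Then $P(R_0a)=R_T$, so $R_0a\equiv R_T$, and $T_S=S_0$. Restricting to letters $>k$ gives $N_0a\equiv T_N$ by (W2). So, with letters lowered by $k$,
\[
\mathrm{Cat}_k(T)=P(T_NS_0)=P(N_0aS_0)=V ,
\]
which is $\alpha'$-catabolizable.

Case B: a letter $z$ is bumped out of row $k$. Applying (W3) to the rows $1,\dots,k$ in turn gives $R_0a\equiv zR_T$; and $T_S=P(S_0z)$ gives $T_S\equiv S_0z$. Since a letter always bumps a strictly larger one and $k\ge1$, we have $z>a\ge k+1$. Restricting to letters $>k$ gives $N_0a\equiv zT_N$. Hence, with letters lowered by $k$,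
\[
\mathrm{Cat}_k(T)=P(T_NS_0\,z),\qquad V=P(z\,T_NS_0).
\]
As $z-k\ne1$, the tableau $V$ is a cyclage of $\mathrm{Cat}_k(T)$. The latter is $\alpha'$-catabolizable with letters $1,\dots,m-k$, so by induction $V$ is $\alpha'$-catabolizable.

\emph{Step 3: $U$ is $\alpha$-catabolizable.} The tableau $T_0$ has at most $m\le n-1$ rows. Let $c\in B_\mu$ be the array whose rows $1,\dots,n-1$ are those of $T_0$ (followed by empty rows) and whose row $n$ is $a$. Then $w(c)=a\,\mathrm{read}(T_0)\equiv aw$, so $P(c)=U$. Each letter $i\le k$ occurs in $c$ only in row $i$, because this is so in $T_0$ and because $a>k$. So $c=u_k\otimes c'$. By \eqref{eq:rot}, $w(\tau^{-k}c')$ consists of the rows $k,\dots,1$ of $c'$, then row $n$, then the rows $n-1,\dots,k+1$; that is,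
\[
w(\tau^{-k}c')=N_0\,a\,S_0\quad\text{with letters lowered by }k .
\]
So $P(\tau^{-k}c')=V$ is $\alpha'$-catabolizable by Step 2. By Theorem~\ref{thm:key}(a), $U=P(c)$ is $\alpha$-catabolizable. \qed

\section{Proof of Theorem~\ref{thm:converse}}\label{sec:converse}

``If'' is Theorem~\ref{thm:main}(1). For ``only if'', suppose that $\beta$ does not refine $\alpha$. Then some partial sum $p$ of $\alpha$, $0<p<m$, is not a partial sum of $\beta$. We construct a tableau that tolerates a cut at $p$ but no block of $\beta$ straddling $p$: take the superstandard tableau of weight $\mu$ and move one letter $p+1$ up by one row. That is, let $T^{(p)}$ have rows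
\[
i^{\mu_i}\ (i\ne p,p+1),\qquad p^{\mu_p}(p+1)\ \text{ in row }p,\qquad (p+1)^{\mu_{p+1}-1}\ \text{ in row }p+1 .
\]
Since $\mu_{p-1}\ge\mu_p+1$ (if $p>1$) and $\mu_{p+1}-1\ge\mu_{p+2}$, the row lengths decrease weakly. Row $p+1$ is shorter than $\mu_p$, so it does not reach below the letter $p+1$ of row $p$, and columns are strict. Thus $T^{(p)}$ is a tableau, and its weight is $\mu$.

If $k<p$, then condition (i) holds for $T^{(p)}$, the north part is empty, and
\begin{equation}\label{eq:shift}
\mathrm{Cat}_k(T^{(p)})=T^{(p-k)}\quad\text{for the weight }(\mu_{k+1},\dots,\mu_m).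
\end{equation}
In the same way a superstandard tableau satisfies (i) for every $k$, with an empty north part and a south part that is superstandard after lowering its letters by $k$; so it is $\gamma$-catabolizable for every $\gamma$ of the right size.

\emph{$T^{(p)}$ is $\alpha$-catabolizable.} Applying \eqref{eq:shift} to the parts of $\alpha$ that come before the partial sum $p$ is reached, we may assume $\alpha_1=p$. Condition (i) holds for $k=p$, the north part is the single letter $p+1$, and the south part $T_S$ has rows $(p+1)^{\mu_{p+1}-1},(p+2)^{\mu_{p+2}},\dots,m^{\mu_m}$. By (W4), $P\bigl((p+1)\,\mathrm{read}(T_S)\bigr)$ is the column insertion of $p+1$ into $T_S$: in each column in turn, the letter to be inserted replaces the topmost entry that is at least as large, which moves on to the next column. As $p+1$ is the smallest letter, it replaces the first-row entry of each column, which is again $p+1$. So the insertion just lengthens the first row by one letter $p+1$. Hence $\mathrm{Cat}_p(T^{(p)})$ is superstandard, and $T^{(p)}$ is $\alpha$-catabolizable.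

\emph{$T^{(p)}$ is not $\beta$-catabolizable.} Let $q<p<q'$ be consecutive partial sums of $\beta$, including $0$. By \eqref{eq:shift}, after the blocks of $\beta$ up to $q$ we have reached $T^{(p-q)}$ for the weight $(\mu_{q+1},\dots,\mu_m)$, and the next block has size $q'-q\ge p-q+1$. Condition (i) fails for $i=p-q+1$, since row $i$ contains only $\mu_{p+1}-1$ of the $\mu_{p+1}$ copies of $i$. \qed

\medskip
The proof of ``only if'' uses strictness only in the form $\mu_{p-1}>\mu_p$ (or $p=1$) and $\mu_{p+1}>\mu_{p+2}$, for one partial sum $p$ of $\alpha$ with $0<p<m$ that is not a partial sum of $\beta$.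

\begin{thebibliography}{9}

\bibitem{Jo} A. Joseph, \emph{A decomposition theorem for Demazure crystals}, J. Algebra \textbf{265} (2003).

\bibitem{KKM1} Kang, Kashiwara, Misra, Miwa, Nakashima and Nakayashiki, \emph{Affine crystals and vertex models}, Int. J. Mod. Phys. A \textbf{7}, Suppl. 1A (1992).

\bibitem{KKM2} Kang, Kashiwara, Misra, Miwa, Nakashima and Nakayashiki, \emph{Perfect crystals of quantum affine Lie algebras}, Duke Math. J. \textbf{68} (1992).

\bibitem{K} Kashiwara, \emph{The crystal base and Littelmann's refined Demazure character formula}, Duke Math. J. \textbf{71} (1993).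

\bibitem{LLM} Lakshmibai, Littelmann and Magyar, Compositio Math. \textbf{130} (2002).

\bibitem{SL} \emph{Skew-Linked Partitions and a Representation-Theoretic Model for $k$-Schur Functions}, \texttt{https://www.escholarship.org/content/qt6dc2n1tj/qt6dc2n1tj.pdf?t=mtfez8}.

\end{thebibliography}

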